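\title{The logarithmic center of a convex planar region is unique}

\begin{abstract}
A logarithmic center of a compact planar region $S$ is a point $\beta$ that minimizes $\int_S\log|z-\beta|\,dA(z)$. We prove that a compact convex set with nonempty interior has exactly one logarithmic center. More precisely, the potential has exactly one critical point in the plane, and it is a nondegenerate minimum. The potential need not be convex inside $S$; instead we write its Hessian as an integral over directions, show by a sign-change argument that it is positive definite at every critical point, and count critical points by degree. The proof covers all kernels $|z-\beta|^p/p$ with $p>-1$. We also give sharp bounds for the Hessian at the center and a star-shaped region with more than one center.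
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a compact subset of $\mathbb C=\mathbb R^2$ with nonempty interior, and let $dA$ be area measure. The \emph{logarithmic potential} of $S$ is
\[
f_S(\beta)=\int_S\log|z-\beta|\,dA(z),\qquad \beta\in\mathbb C,
\]
and a \emph{logarithmic center} of $S$ is a point at which $f_S$ attains its global minimum. Since $\exp\bigl(f_S(\beta)/\operatorname{area}(S)\bigr)$ is the geometric mean of the distance from $\beta$ to the points of $S$, a logarithmic center is a point that is closest to $S$ in the geometric mean. (For a set of zero area $f_S$ vanishes identically and the notion is empty.)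

If the geometric mean is replaced by the quadratic mean, one minimizes $\int_S|z-\beta|^2\,dA$, a strictly convex function of $\beta$, and the unique minimizer is the centroid, whatever the shape of $S$. The logarithm gives no such help: at the point $(s,0)$ the Hessian of $\log|z|$ is the diagonal matrix with entries $-s^{-2}$ and $s^{-2}$. Uniqueness can indeed fail. Integrating the series $\log|1-\zeta|=-\operatorname{Re}\sum_{k\ge1}\zeta^k/k$, $|\zeta|<1$, with $\zeta=\beta/(se^{i\theta})$ or its reciprocal, gives
\begin{equation}\label{eq:circle}
\frac1{2\pi}\int_0^{2\pi}\log|se^{i\theta}-\beta|\,d\theta=\log\max(s,|\beta|)\qquad(s\ne|\beta|).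
\end{equation}
Hence the annulus $\rho_1\le|z|\le\rho_2$ has $f_S(\beta)=\int_{\rho_1}^{\rho_2}2\pi s\log\max(s,|\beta|)\,ds$, which is constant for $|\beta|\le\rho_1$ and larger for $|\beta|>\rho_1$: every point inside the inner circle is a logarithmic center. With $\rho_1=0$ the same formula shows that a disk has its midpoint as its only center. So uniqueness must come from the shape of $S$, and convexity is the first condition to try. It is known that a convex $S$ has a unique logarithmic center if it has a line of mirror symmetry, or if $S_1\subseteq S\subseteq S_2$ for concentric disks $S_1,S_2$ with radii in ratio $10:11$. The following conjecture comes from \cite{center}.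

\begin{quote}
\emph{Every compact convex set $S\subset\mathbb C$ with nonempty interior has a unique logarithmic center.}
\end{quote}

We prove it in a stronger form.

\begin{theorem}\label{thm:log}
Let $S\subset\mathbb C$ be compact and convex with nonempty interior. Then $f_S$ has exactly one critical point $\alpha\in\mathbb C$. It lies in $\operatorname{int}S$, the Hessian of $f_S$ at $\alpha$ is positive definite, and $\alpha$ is the unique global minimizer of $f_S$. In particular $S$ has a unique logarithmic center.
\end{theorem}

The logarithm belongs to a family. For $p>-1$ and $s>0$ let $k_p(s)=s^p/p$ if $p\ne0$ and $k_0(s)=\log s$, so that $k_p'(s)=s^{p-1}$ in all cases, and put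
\[
f_p(\beta)=\int_Sk_p(|z-\beta|)\,dA(z).
\]
Then $f_0=f_S$, and $f_p$ is an increasing function of the power mean of order $p$ of the distance from $\beta$ to the points of $S$.

\begin{theorem}\label{thm:power}
Let $S\subset\mathbb C$ be compact and convex with nonempty interior, and let $p>-1$. Then $f_p$ has exactly one critical point in $\mathbb C$. It lies in $\operatorname{int}S$, has positive definite Hessian, and is the unique global minimizer of $f_p$.
\end{theorem}

Thus the Riesz potential $\int_S|z-\beta|^p\,dA$ has a unique maximizer for $-1<p<0$, and the same integral has a unique minimizer for $p>0$. Theorem~\ref{thm:log} is the case $p=0$, and we prove the two theorems together. Two complements concern the logarithm. If $\alpha$ is an interior point of a convex $S$, the \emph{radial function} of $S$ about $\alpha$ is $r(\theta)=\max\{s\ge0:\alpha+se^{i\theta}\in S\}$.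

\begin{proposition}\label{prop:sharp}
Let $S$ be as in Theorem~\ref{thm:log} and let $\alpha$ be its logarithmic center. Both eigenvalues of $D^2f_S(\alpha)$ lie in the open interval $(0,2\pi)$. Equivalently, the radial function $r$ of $S$ about $\alpha$ satisfies $\bigl|\int_0^{2\pi}e^{2i\theta}\log r\,d\theta\bigr|<\pi$. Every value in $(0,2\pi)$ occurs as an eigenvalue for some $S$, so the constants are sharp.
\end{proposition}

\begin{proposition}\label{prop:star}
Let $0<\eta<e^{-\pi/2}$ and $S=\{se^{i\theta}:0\le s\le r(\theta)\}$, where $r(\theta)=1$ if $|\theta|\le\pi/4$ or $|\theta-\pi|\le\pi/4$ modulo $2\pi$, and $r(\theta)=\eta$ otherwise. Then $S$ is compact and star-shaped about $0$ with $0\in\operatorname{int}S$, but it has at least two logarithmic centers.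
\end{proposition}

The natural first attempt is to show that $f_S$ is convex on a convex $S$. This is false already for a square (Example~\ref{ex:square}). We show instead that the Hessian is positive definite \emph{at critical points}. An entry of the Hessian is an integral over directions whose integrand changes sign (Section~\ref{sec:gauge}). At a critical point, in coordinates that diagonalize the Hessian, three related integrals vanish, and convexity of $S$ allows us to subtract a combination of them that makes the integrand nonnegative (Section~\ref{sec:sign}). Once every critical point is a nondegenerate minimum, a degree count leaves room for only one (Section~\ref{sec:proof}).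

\medskip
\noindent\emph{Notation.} The Euclidean inner product of $a,b\in\mathbb C=\mathbb R^2$ is $a\cdot b$, and $D_\rho=\{z:|z|<\rho\}$. Subscripts $1,2$ on a function of $\beta=\beta_1+i\beta_2$ denote partial derivatives. Integrals $\int\cdots d\theta$ without limits are over $[0,2\pi]$. If $U$ is a rigid motion, the potential of $US$ at $U\beta$ equals the potential of $S$ at $\beta$, so we translate and rotate freely.

\section{Regularity and location of critical points}\label{sec:basic}

Fix $p>-1$ and write $f=f_p$ and $k(z)=k_p(|z|)$. The kernel $k$ is smooth off the origin, with $\nabla k(z)=|z|^{p-2}z$. Since $|\nabla k|=|z|^{p-1}$, the condition $p>-1$ says exactly that $\nabla k$ is integrable near the origin; it is used for this purpose only. Convexity enters the next lemma only in part (d).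

\begin{lemma}\label{lem:basic}
Let $S\subset D_R$ be compact with nonempty interior.
\begin{enumerate}
\item[(a)] $f\in C^1(\mathbb C)$, and $\nabla f(\beta)=-\int_S|z-\beta|^{p-2}(z-\beta)\,dA(z)$.
\item[(b)] $f$ is smooth in $\operatorname{int}S$.
\item[(c)] $\beta\cdot\nabla f(\beta)>0$ for $|\beta|\ge R$. The function $f$ attains its global minimum, and every global minimizer is a critical point.
\item[(d)] If $S$ is convex, every critical point of $f$ lies in $\operatorname{int}S$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix $M>0$ and let $B=D_{M+R}$, so that $z-\beta\in B$ for $z\in S$ and $|\beta|\le M$. For $0<\varepsilon\le1$ the function $k^\varepsilon(z)=k_p\bigl(\sqrt{|z|^2+\varepsilon^2}\bigr)$ is smooth, with $\nabla k^\varepsilon(z)=(|z|^2+\varepsilon^2)^{(p-2)/2}z$. On $B$ we have $k\le k^\varepsilon\le k_p(M+R+1)$ because $k_p$ is increasing, and $|\nabla k^\varepsilon|$ is at most $|z|^{p-1}$ if $p\le2$ and at most $(M+R+1)^{p-1}$ if $p>2$. By dominated convergence $k^\varepsilon\to k$ and $\nabla k^\varepsilon\to\nabla k$ in $L^1(B)$. The smooth functions $f^\varepsilon(\beta)=\int_Sk^\varepsilon(z-\beta)\,dA$ satisfy, for $|\beta|\le M$,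
\[
|f^\varepsilon(\beta)-f(\beta)|\le\|k^\varepsilon-k\|_{L^1(B)},\qquad
\Bigl|\nabla f^\varepsilon(\beta)+\int_S\nabla k(z-\beta)\,dA\Bigr|\le\|\nabla k^\varepsilon-\nabla k\|_{L^1(B)} .
\]
So $f^\varepsilon$ and $\nabla f^\varepsilon$ converge locally uniformly, and (a) follows.

(b) Let $\beta_0\in\operatorname{int}S$ and choose a smooth function $\varphi$ with compact support in $\operatorname{int}S$ that equals $1$ on a disk $B_0$ about $\beta_0$. Then
\[
f(\beta)=\int_{\mathbb C}\varphi(\beta+z)\,k(z)\,dA(z)+\int_{S\setminus B_0}(1-\varphi(z))\,k(z-\beta)\,dA(z).
\]
In the first integral all derivatives fall on $\varphi$, and $k$ is locally integrable. In the second, $z-\beta$ stays away from $0$ for $\beta$ near $\beta_0$. Both are smooth near $\beta_0$.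

(c) For $z\in S$ and $|\beta|\ge R$ we have $(\beta-z)\cdot\beta\ge|\beta|(|\beta|-|z|)>0$; now use (a). Thus $f$ increases along rays outside $D_R$, so its minimum over $\overline{D_R}$ is its global minimum. A minimizer of a $C^1$ function is a critical point.

(d) Let $\beta\notin\operatorname{int}S$. A point outside the interior of a convex set with nonempty interior lies on a line that has the set on one side: there is a unit vector $e$ with $e\cdot(z-\beta)\ge0$ for all $z\in S$. The inequality is strict off a line, hence almost everywhere on $S$, and $S$ has positive area. By (a), $e\cdot\nabla f(\beta)<0$.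
\end{proof}

\section{The Hessian of the logarithmic potential: three examples}\label{sec:examples}

In this section $p=0$. A first formula for the Hessian needs only star-shapedness; it shows what is to be proved and what can go wrong.

\begin{lemma}\label{lem:fourier}
Let $S=\{se^{i\theta}:0\le s\le r(\theta)\}$ be compact, with $r$ measurable and $0<\rho\le r\le R$. Put $a_2=\int e^{-2i\theta}\log r\,d\theta$. Then
\[
D^2f_S(0)=\begin{pmatrix}\pi-\operatorname{Re}a_2&\operatorname{Im}a_2\\ \operatorname{Im}a_2&\pi+\operatorname{Re}a_2\end{pmatrix}.
\]
The trace is $2\pi$, the eigenvalues are $\pi\pm|a_2|$, and $(f_S)_{11}(0)=\pi-\int\cos2\theta\,\log r\,d\theta$.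
\end{lemma}

\begin{proof}
Split $S$ into $D_\rho$ and $S\setminus D_\rho$. For $b=|\beta|<\rho$, formula \eqref{eq:circle} gives
\[
\int_{D_\rho}\log|z-\beta|\,dA=\pi b^2\log b+2\pi\Bigl[\tfrac12s^2\log s-\tfrac14s^2\Bigr]_b^\rho=\pi\rho^2\log\rho-\tfrac\pi2\rho^2+\tfrac\pi2|\beta|^2 .
\]
For $|z|\ge\rho$ and $|\beta|\le\rho/2$ the series $\log|z-\beta|=\log|z|-\operatorname{Re}\sum_{k\ge1}\beta^k/(kz^k)$ converges uniformly, so the contribution of $S\setminus D_\rho$ is the real part of a convergent power series in $\beta$. Its quadratic term is $-\frac12\operatorname{Re}(\beta^2a_2)$, because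
\[
\int_{S\setminus D_\rho}z^{-2}\,dA=\int e^{-2i\theta}\int_\rho^{r(\theta)}\frac{ds}s\,d\theta=\int e^{-2i\theta}(\log r-\log\rho)\,d\theta=a_2 .
\]
Since $\operatorname{Re}(\beta^2a_2)=(\beta_1^2-\beta_2^2)\operatorname{Re}a_2-2\beta_1\beta_2\operatorname{Im}a_2$, the quadratic part of $f_S$ at $0$ is
$\frac\pi2(\beta_1^2+\beta_2^2)-\frac12(\beta_1^2-\beta_2^2)\operatorname{Re}a_2+\beta_1\beta_2\operatorname{Im}a_2$, which has the stated Hessian. The traceless part of the matrix has determinant $-|a_2|^2$, hence eigenvalues $\pm|a_2|$.
\end{proof}

A convex set is star-shaped about each interior point, so the lemma applies there. The larger eigenvalue is at least $\pi$; the whole question is whether $|a_2|<\pi$, that is, whether the second Fourier coefficient of $\log r$, which measures how elongated $S$ looks from the point, stays below a fixed bound.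

\begin{example}[Ellipse]\label{ex:ellipse}
Let $S=\{x^2/a^2+y^2/b^2\le1\}$ and $q=\frac{b-a}{b+a}\in(-1,1)$. Then
\[
\frac1{r(\theta)}=\Bigl|\frac{\cos\theta}a+\frac{i\sin\theta}b\Bigr|=\Bigl|\frac{a+b}{2ab}e^{i\theta}+\frac{b-a}{2ab}e^{-i\theta}\Bigr|=\frac{a+b}{2ab}\,\bigl|1+qe^{-2i\theta}\bigr| ,
\]
so $-\log r=\text{const}+\sum_{k\ge1}(-1)^{k+1}\frac{q^k}k\cos2k\theta$ and $a_2=-\pi q$. The Hessian at $0$ is diagonal with entries $\pi+\pi q=\frac{2\pi b}{a+b}$ and $\pi-\pi q=\frac{2\pi a}{a+b}$. However thin the ellipse, $|a_2|<\pi$, but with no margin.
\end{example}

\begin{example}[Square]\label{ex:square}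
Let $S=[0,1]^2$ and $L(x,y)=\log\sqrt{x^2+y^2}$. Differentiating $f_S(\beta)=\int_{-\beta_1}^{1-\beta_1}\int_{-\beta_2}^{1-\beta_2}L\,dy\,dx$ in the limits, we get for $\beta\in\operatorname{int}S$
\[
(f_S)_{12}(\beta)=L(1-\beta_1,1-\beta_2)-L(1-\beta_1,-\beta_2)-L(-\beta_1,1-\beta_2)+L(-\beta_1,-\beta_2).
\]
At $\beta=(\varepsilon,\varepsilon)$ this equals $\log\frac{2\varepsilon(1-\varepsilon)}{\varepsilon^2+(1-\varepsilon)^2}$. The second derivative in the direction $(1,1)/\sqrt2$ is half the trace plus $(f_S)_{12}$, that is $\pi+(f_S)_{12}$, and it tends to $-\infty$ as $\varepsilon\to0$. So $f_S$ is not convex on the square: a proof that the Hessian is positive definite must use that the point is critical.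
\end{example}

The third example shows that criticality is not enough either: the proof must use more of the shape of $S$ than star-shapedness.

\begin{proof}[Proof of Proposition~\ref{prop:star}]
The set $S$ is the union of the closed disk $\overline{D_\eta}$ and two closed circular sectors with vertex $0$, so it is compact, star-shaped about $0$, and has $0$ in its interior. The two arcs where $r=1$ each contribute $\int_{-\pi/4}^{\pi/4}\cos2\theta\,d\theta=1$, and $\int\cos2\theta\,d\theta=0$, so $\int_{\{r=\eta\}}\cos2\theta\,d\theta=-2$. By Lemma~\ref{lem:fourier},
\[
(f_S)_{11}(0)=\pi-\log\eta\int_{\{r=\eta\}}\cos2\theta\,d\theta=\pi+2\log\eta<0 .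
\]
So $0$ is not a minimizer. A minimizer $\alpha\neq0$ exists by Lemma~\ref{lem:basic}(c), and $-\alpha$ is another one because $S=-S$.
\end{proof}

\section{The Hessian through the gauge function}\label{sec:gauge}

Convexity is a statement about supporting lines, and these are not visible in the formula of Lemma~\ref{lem:fourier}. We want a formula in which the slope of the boundary appears. The gradient of $f$ at a point is an integral of the radial function about that point, so the Hessian records how the radial function changes when the point moves, and this is governed by the supporting lines. The gauge function encodes both.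

From now on $S$ is compact and convex, $p>-1$, $f=f_p$, and $D_\rho\subset S\subset D_R$. The \emph{gauge} of $S$ is $G(z)=\inf\{s>0:z\in sS\}$. We recall its properties. It is positively homogeneous of degree $1$ and, because $S$ is convex, subadditive, hence convex; $S=\{G\le1\}$; and $|z|/R\le G(z)\le|z|/\rho$. Subadditivity and the upper bound give
\begin{equation}\label{eq:lip}
|G(z)-G(z')|\le|z-z'|/\rho .
\end{equation}
Put $g(\theta)=G(e^{i\theta})$. Then $1/R\le g\le1/\rho$, the radial function of $S$ about $0$ is $r=1/g$, and $g$ is Lipschitz, hence differentiable at almost every $\theta$. Call such $\theta$ \emph{regular}. In polar coordinates $G(se^{i\theta})=sg(\theta)$, so for regular $\theta$ the function $G$ is differentiable at every point $se^{i\theta}$, $s>0$, with a gradient that does not depend on $s$: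
\begin{equation}\label{eq:gradG}
\nabla G(se^{i\theta})=g(\theta)e^{i\theta}+g'(\theta)\,ie^{i\theta},\qquad \nabla G(se^{i\theta})\cdot e^{i\theta}=g(\theta).
\end{equation}
The first component of this gradient is the main object:
\[
X(\theta)=\partial_xG(e^{i\theta})=g(\theta)\cos\theta-g'(\theta)\sin\theta,\qquad |X|\le1/\rho .
\]
It has a simple geometric meaning. Let $\theta$ be regular and let $z_0=r(\theta)e^{i\theta}\in\partial S$. By \eqref{eq:gradG}, $\nabla G(z_0)\cdot z_0=1$, and by convexity $G(z)\ge G(z_0)+\nabla G(z_0)\cdot(z-z_0)=\nabla G(z_0)\cdot z$. So $\{z:\nabla G(z_0)\cdot z=1\}$ is a supporting line of $S$ at $z_0$, and \emph{$X(\theta)$ is the reciprocal of its $x$-intercept}, with $X(\theta)=0$ when the line is horizontal.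

\begin{lemma}\label{lem:hessian}
Let $w=r^{p+1}$, a positive continuous function on the circle. Then
\[
\nabla f(0)=-\frac1{p+1}\int w\,e^{i\theta}\,d\theta,\qquad f_{11}(0)=\int w\cos\theta\,X\,d\theta,\qquad f_{12}(0)=\int w\sin\theta\,X\,d\theta .
\]
\end{lemma}

\begin{proof}
For real $h$ with $|h|\le\rho/2$, let $r_h$ be the radial function of $S$ about the point $h=(h,0)$; thus $r_0=r$ and $\rho/2\le r_h\le2R$. Polar coordinates about $h$ in Lemma~\ref{lem:basic}(a) give
\begin{equation}\label{eq:gradh}
\nabla f(h)=-\int e^{i\theta}\int_0^{r_h(\theta)}s^{p}\,ds\,d\theta=-\frac1{p+1}\int e^{i\theta}\,r_h(\theta)^{p+1}\,d\theta .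
\end{equation}
For $h=0$ this is the first formula. We differentiate \eqref{eq:gradh} in $h$ at $0$.

On the ray $s\mapsto h+se^{i\theta}$ the continuous function $G$ is at most $1$ for $s\le r_h(\theta)$ and larger than $1$ beyond, so $G(h+r_h(\theta)e^{i\theta})=1$. By \eqref{eq:lip}, $|1-r_hg|=|G(h+r_he^{i\theta})-G(r_he^{i\theta})|\le|h|/\rho$, and dividing by $g\ge1/R$,
\begin{equation}\label{eq:rlip}
|r_h(\theta)-r(\theta)|\le(R/\rho)|h|\qquad\text{for all }\theta .
\end{equation}
Let $\theta$ be regular. The points $h+r_he^{i\theta}$ and $re^{i\theta}$ differ by $h+(r_h-r)e^{i\theta}=O(h)$, and $G$ equals $1$ at both. Differentiability of $G$ at $re^{i\theta}$ and \eqref{eq:gradG} give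
\[
0=hX(\theta)+(r_h(\theta)-r(\theta))\,g(\theta)+o(h),
\]
so $(r_h-r)/h\to-X/g=-rX$. Therefore $(r_h^{p+1}-r^{p+1})/((p+1)h)\to-r^{p+1}X$ for almost every $\theta$, and these quotients are uniformly bounded by \eqref{eq:rlip}, the bounds on $r_h$, and the mean value theorem. Dominated convergence gives $\partial_1\nabla f(0)=\int e^{i\theta}r^{p+1}X\,d\theta$. The two components are $f_{11}(0)$ and $f_{12}(0)$.
\end{proof}

The same weight $w$ appears in the gradient and in the Hessian. This is what allows criticality to be used in the Hessian, and it is the only place where the exponent $p$ is seen: below, $w$ enters through its positivity alone.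

\section{A sign-change lemma for convex sets}\label{sec:sign}

We want $f_{11}(0)=\int w\cos\theta\,X\,d\theta>0$. The integrand is positive at boundary points whose supporting line crosses the $x$-axis on the same side of $0$ as the projection of the point, and negative at the others. Two polygons show the two ways of removing the negative part. Take $p=0$, so $w=r$, and recall that on a side of a polygon $X$ is the reciprocal of the $x$-intercept of the line containing that side.

\begin{example}[Triangle: subtract a constant from $X$]\label{ex:triangle}
Let $S$ have vertices $(b,0)$ and $(-a,\pm d)$ with $a,b,d>0$. Let $V$ be the arc of directions that point to the vertical side; its length is $2\arctan(d/a)$. On $V$ we have $X=-1/a$ and $r\cos\theta=-a$. Off $V$ we have $X=1/b$, since both slanted sides pass through $(b,0)$. The integrand $r\cos\theta\,X$ is negative on the parts of the slanted sides to the left of the $y$-axis. But $X-1/b$ vanishes on the slanted sides, and $\int r\cos\theta\,d\theta=-f_1(0)$, so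
\[
f_{11}(0)=\int r\cos\theta\Bigl(X-\frac1b\Bigr)d\theta+\frac1b\int r\cos\theta\,d\theta=2\Bigl(1+\frac ab\Bigr)\arctan\frac da-\frac{f_1(0)}b .
\]
If $0$ is a critical point, then $f_{11}(0)>0$.
\end{example}

\begin{example}[Parallelogram: tilt the cosine]\label{ex:parallelogram}
Let $t>1$ and $S=\{|y|\le1,\ |x-ty|\le1\}$. Here $X=0$ on the horizontal sides and $X=\pm1$ on the side $x-ty=\pm1$. The side $x-ty=1$ reaches the point $(1-t,-1)$ to the left of the $y$-axis, where $\cos\theta\,X<0$. No constant $c$ makes $\cos\theta\,(X-c)$ nonnegative: this would need $c\ge1$ near that point and $c\le-1$ near the opposite one. But $r(\cos\theta-t\sin\theta)=x-ty=\pm1$ on the slanted sides, so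
\[
f_{11}(0)-tf_{12}(0)=\int r(\cos\theta-t\sin\theta)X\,d\theta
\]
is the total angle that the slanted sides subtend at $0$, a positive number. A quantity of this form controls $f_{11}(0)$ when $f_{12}(0)=0$, and this is the reason to work in coordinates in which the Hessian is diagonal.
\end{example}

In general both corrections are needed, and we look for $t$ and $c$ such that $\cos\theta-t\sin\theta$ and $X-c$ have the same sign. The first function changes sign at the two directions $\pm(t,1)$. As for the second, $X$ is the derivative of the convex function $P(x)=G(x,1)$ on the upper half of the circle and of $Q(x)=G(x,-1)$ on the lower half, so it is monotone on each half. It passes through the value $c$ at the directions $(t,1)$ and $(-t,-1)$ when $P'(t)=c=Q'(-t)$. This is one equation for $t$, and it says that $t$ is a critical point of $P(x)+Q(-x)$. For a smooth boundary the condition means that the tangent lines at the two ends of the chord through $0$ in the direction $(t,1)$ meet on the $x$-axis, or are both horizontal (Figure~\ref{fig:chord}).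

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->,gray] (-3.7,0)--(4,0) node[right]{$x$};
\draw (-1,1) circle (2.236);
\draw[very thick] (-0.279,-1.117) arc (-71.2:43.1:2.236);
\draw (0.632,2.528)--(-0.279,-1.117);
\draw[dashed] (0.632,2.528)--(3,0)--(-0.279,-1.117);
\fill (0,0) circle (1.5pt) node[above left]{$0$};
\fill (3,0) circle (1.5pt) node[above right]{$(1/c,0)$};
\node at (1.8,0.45) {$X\ge c$};
\node at (-2.4,1.5) {$X\le c$};
\end{tikzpicture}
\caption{A convex set (here a disk) with an interior point $0$. The chord through $0$ is chosen so that the tangent lines at its ends meet at a point $(1/c,0)$ of the $x$-axis. The reciprocal $X$ of the $x$-intercept of the tangent line is at least $c$ on the arc to the right of the chord (thick) and at most $c$ on the arc to the left.}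
\label{fig:chord}
\end{figure}

\begin{lemma}\label{lem:sign}
Let $S$ be compact and convex with $0\in\operatorname{int}S$. There are real numbers $t$ and $c$ such that
\[
(\cos\theta-t\sin\theta)\,(X(\theta)-c)\ge0\quad\text{for almost every }\theta,
\]
with strict inequality on a set of positive measure.
\end{lemma}

\begin{proof}
We use the standard facts on a finite convex function $u$ on $\mathbb R$: it has one-sided derivatives with $u'_-(x)\le u'_+(x)\le u'_-(y)$ for $x<y$; at a minimum point $u'_-\le0\le u'_+$; and $u$ is locally Lipschitz, so it is the integral of its derivative.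

\emph{Choice of $t$ and $c$.} The functions $P(x)=G(x,1)$ and $Q(x)=G(x,-1)$ are finite and convex, and both are at least $|x|/R$. Hence $m(x)=P(x)+Q(-x)$ is convex and tends to $+\infty$ as $x\to\pm\infty$, so it has a minimum at some point $t$. The reflection $x\mapsto-x$ exchanges left and right derivatives, so $m'_-(t)\le0\le m'_+(t)$ reads
\[
P'_-(t)\le Q'_+(-t),\qquad Q'_-(-t)\le P'_+(t).
\]
Let $c=\max\{P'_-(t),Q'_-(-t)\}$. Then $c$ lies in both $[P'_-(t),P'_+(t)]$ and $[Q'_-(-t),Q'_+(-t)]$. By monotonicity of the derivatives, wherever $P'(x)$ and $Q'(x)$ exist,
\begin{equation}\label{eq:mono}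
(x-t)\,(P'(x)-c)\ge0,\qquad (x+t)\,(Q'(x)-c)\ge0 .
\end{equation}

\emph{Passage to the circle.} Let $\theta$ be regular with $\sin\theta\ne0$, and put $x=\cos\theta/|\sin\theta|$. If $\sin\theta>0$, then $e^{i\theta}/|\sin\theta|=(x,1)$. By \eqref{eq:gradG}, $G$ is differentiable at $(x,1)$ with the same gradient as at $e^{i\theta}$, so $X(\theta)=P'(x)$; and $\cos\theta-t\sin\theta=|\sin\theta|\,(x-t)$. If $\sin\theta<0$, then $e^{i\theta}/|\sin\theta|=(x,-1)$, so $X(\theta)=Q'(x)$; and $\cos\theta-t\sin\theta=|\sin\theta|\,(x+t)$. In both cases \eqref{eq:mono} gives the inequality.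

\emph{Strictness.} The factor $\cos\theta-t\sin\theta$ vanishes at two angles only. If the product vanished almost everywhere, then $X=c$ almost everywhere. Since $\cot$ is a diffeomorphism of $(0,\pi)$ onto $\mathbb R$, this gives $P'=c$ almost everywhere, so $P$ is affine, which contradicts $P(x)\ge|x|/R$.
\end{proof}

Convexity of $S$ is used here through the monotonicity \eqref{eq:mono}, and boundedness of $S$ through the lower bound $G(z)\ge|z|/R$, which gives both the existence of $t$ and the strict inequality. The existence of one $t$ that serves both half circles is the heart of the matter. It is immediate under symmetry: if $S$ is symmetric about the $x$-axis, then $Q=P$, the convex function $m$ is even, and $t=0$ works, as in Example~\ref{ex:triangle}; if $S=-S$, then $m=2P$, and at a minimum point $t$ of $P$ the value $c=0$ works, as in Example~\ref{ex:parallelogram}.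

\section{Proofs of the main results}\label{sec:proof}

\begin{proposition}\label{prop:posdef}
Let $S$ be compact and convex with nonempty interior and let $p>-1$. At every critical point of $f=f_p$ the Hessian is positive definite.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:basic}, a critical point lies in $\operatorname{int}S$ and $f$ is smooth near it. Translate it to $0$. Let $\lambda$ be an eigenvalue of the symmetric matrix $D^2f(0)$, and rotate $S$ about $0$ so that $(1,0)$ is an eigenvector for $\lambda$. Then $f_{11}(0)=\lambda$ and $f_{12}(0)=0$. Take $t,c$ from Lemma~\ref{lem:sign} for the rotated set. Since $w>0$,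
\begin{align*}
0&<\int w\,(\cos\theta-t\sin\theta)(X-c)\,d\theta\\
&=\int w\cos\theta\,X\,d\theta-t\int w\sin\theta\,X\,d\theta-c\int w\cos\theta\,d\theta+ct\int w\sin\theta\,d\theta\\
&=f_{11}(0)-tf_{12}(0)+(p+1)\,c\,\bigl(f_1(0)-tf_2(0)\bigr)
\end{align*}
by Lemma~\ref{lem:hessian}. The second term vanishes by the choice of coordinates and the third because $0$ is critical. So $\lambda>0$.
\end{proof}

Every critical point is now a strict local minimum, and it remains to pass from local to global information. On the line, two strict local minima of a $C^1$ function are separated by a critical point that is not a strict local minimum; in the plane the Brouwer degree plays this role. We recall what is needed. To a bounded open set $\Omega\subset\mathbb R^2$ and a continuous map $F:\overline\Omega\to\mathbb R^2$ without zeros on $\partial\Omega$ one assigns an integer $\deg(F,\Omega,0)$ with the following properties.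
\begin{enumerate}
\item[(i)] If $F_s$, $0\le s\le1$, is a homotopy of such maps with no zero on $\partial\Omega$ for any $s$, then $\deg(F_s,\Omega,0)$ does not depend on $s$.
\item[(ii)] If $F$ has finitely many zeros in $\Omega$, and near each of them $F$ is $C^1$ with invertible derivative at the zero, then $\deg(F,\Omega,0)$ is the sum of $\operatorname{sign}\det DF$ over the zeros.
\end{enumerate}
Property (ii) combines additivity and excision, which reduce the degree to a sum over small disks about the zeros, with the value of the degree at a nondegenerate zero. It asks for differentiability near the zeros only. This matters, since $\nabla f$ is only known to be continuous across $\partial S$, and it is why we needed the critical points to lie in $\operatorname{int}S$.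

\begin{proof}[Proof of Theorems~\ref{thm:log} and~\ref{thm:power}]
Let $S\subset D_R$ and let $Z$ be the set of critical points of $f=f_p$. It is closed, because $\nabla f$ is continuous, and contained in $\operatorname{int}S$ by Lemma~\ref{lem:basic}(d); hence it is compact. By Proposition~\ref{prop:posdef} and the inverse function theorem, $\nabla f$ is injective near each point of $Z$, so the points of $Z$ are isolated. Thus $Z$ is finite, with $N$ points say, and $\det D^2f>0$ at each of them. By (ii), $\deg(\nabla f,D_R,0)=N$.

Let $F_s(\beta)=(1-s)\nabla f(\beta)+s\beta$. For $|\beta|=R$, Lemma~\ref{lem:basic}(c) gives $\beta\cdot F_s(\beta)=(1-s)\,\beta\cdot\nabla f(\beta)+sR^2>0$, so $F_s$ has no zero on $\partial D_R$. By (i), the degree of $\nabla f$ equals that of the identity map, which is $1$ by (ii). So $N=1$.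

The unique critical point lies in $\operatorname{int}S$ and has positive definite Hessian. By Lemma~\ref{lem:basic}(c) the global minimum is attained, and only at critical points, so this point is the unique minimizer. The case $p=0$ is Theorem~\ref{thm:log}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Translate $\alpha$ to $0$. By Lemma~\ref{lem:fourier} the eigenvalues are $\pi\pm|a_2|$, and $|a_2|=\bigl|\int e^{2i\theta}\log r\,d\theta\bigr|$ because $\log r$ is real. They both lie in $(0,2\pi)$ if and only if $|a_2|<\pi$, that is, if and only if the smaller one is positive, and this holds by Theorem~\ref{thm:log}. For sharpness take the ellipse of Example~\ref{ex:ellipse}. Its potential is even, so $0$ is a critical point, and it is the logarithmic center by Theorem~\ref{thm:log}. The eigenvalue $2\pi b/(a+b)$ takes every value in $(0,2\pi)$ as $a$ and $b$ range over the positive numbers.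
\end{proof}

\begin{thebibliography}{9}

\bibitem{center}
\emph{The Logarithmic Center Of A Planar Region},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1976-057-02/\allowbreak S0002-9939-1976-0407291-8/\allowbreak S0002-9939-1976-0407291-8.pdf}

\end{thebibliography}
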